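\title{The center of the maximal groups in the smallest ideal of $\beta\mathbb{N}$}

\begin{abstract}
Let $q$ be an idempotent in the smallest ideal of the semigroup $(\beta\mathbb{N},+)$ and let $G=q+\beta\mathbb{N}+q$ be the maximal group with identity $q$. We prove that the center of $G$ is $\mathbb{Z}+q$. More generally, for every countable subgroup $H$ of $G$ containing $\mathbb{Z}+q$ there is a free subgroup $F\le G$ of rank $2^{\mathfrak{c}}$ such that $H$ and $F$ generate the amalgamated free product $H*_{\mathbb{Z}+q}((\mathbb{Z}+q)\times F)$. It follows that $G/(\mathbb{Z}+q)$ has trivial center and that $\mathbb{Z}+q$ is the largest solvable, and the largest amenable, normal subgroup of $G$. The elements of $G$ that we need are obtained by lifting rotations of minimal skew products over a metrizable factor of the minimal left ideal $\beta\mathbb{N}+q$, and the skew products are found by a Baire category argument.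
\end{abstract}

\section{The question and the results}\label{sec:intro}

The points of the Stone--\v{C}ech compactification $\beta\mathbb{N}$ of $\mathbb{N}=\{1,2,\dots\}$ are the ultrafilters on $\mathbb{N}$, and each $n\in\mathbb{N}$ is identified with the principal ultrafilter at $n$. Addition on $\mathbb{N}$ extends to an associative operation on $\beta\mathbb{N}$ for which the right translation $\rho_p(x)=x+p$ is continuous for every $p\in\beta\mathbb{N}$, and the left translation $x\mapsto n+x$ is continuous for every $n\in\mathbb{N}$. Thus $(\beta\mathbb{N},+)$ is a compact Hausdorff right topological semigroup. In the same way $(\beta\mathbb{Z},+)$ is a semigroup, and it contains $\beta\mathbb{N}$ as a subsemigroup. For $n\in\mathbb{Z}$ and $p\in\beta\mathbb{N}$ the sum $n+p$ is computed in $\beta\mathbb{Z}$. If $p$ lies in $\mathbb{N}^*=\beta\mathbb{N}\setminus\mathbb{N}$, then $\mathbb{Z}+p=\{n+p:n\in\mathbb{Z}\}$ is contained in $\mathbb{N}^*$.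

A nonempty set $L\subseteq\beta\mathbb{N}$ is a left ideal if $\beta\mathbb{N}+L\subseteq L$, and a minimal left ideal if it contains no smaller left ideal; right ideals are defined symmetrically. The semigroup $\beta\mathbb{N}$ has a smallest two-sided ideal $K(\beta\mathbb{N})$, which is the union of all minimal left ideals and also the union of all minimal right ideals. If $L$ is a minimal left ideal and $R$ is a minimal right ideal, then $L\cap R$ is a group, and $L\cap R=q+\beta\mathbb{N}+q$, where $q$ is the unique idempotent in $L\cap R$. These are the maximal groups in $K(\beta\mathbb{N})$, and any two of them are isomorphic.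

The extended addition is far from commutative: the center of $\beta\mathbb{Z}$ is $\mathbb{Z}$. The integers leave a trace in every maximal group, because $\mathbb{Z}+q$ is an infinite cyclic subgroup of the center of $q+\beta\mathbb{N}+q$ (Lemma~\ref{lem:L}). The following question is posed as open in \cite{TP}.

\begin{quote}
\emph{Let $q$ be an arbitrary idempotent in $K(\beta\mathbb{N})$. Is the center of $q+\beta\mathbb{N}+q$ equal to $\mathbb{Z}+q$?}
\end{quote}

Throughout the paper $q$ is an idempotent in $K(\beta\mathbb{N})$, and
\[
L=\beta\mathbb{N}+q,\qquad G=q+\beta\mathbb{N}+q,\qquad Z_q=\mathbb{Z}+q .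
\]
We write $\mathbb{T}=\mathbb{R}/\mathbb{Z}$ and $\mathfrak{c}=|\mathbb{R}|$.

The question has a dynamical form. The map $\lambda(p)=1+p$ is a minimal homeomorphism of the compact space $L$. By Lemma~\ref{lem:L}, the map $z\mapsto\rho_z|_L$ identifies $G$, with the order of the product reversed, with the group of all homeomorphisms of $L$ that commute with $\lambda$, and it carries $Z_q$ onto the powers of $\lambda$. So one asks whether the powers of $\lambda$ are the only automorphisms of $(L,\lambda)$ that commute with all automorphisms. The center of $\beta\mathbb{Z}$ suggests that they are. Minimality alone does not give this: if $\sigma$ is an irrational rotation of $\mathbb{T}$ and $\theta$ is a homeomorphism that commutes with $\sigma$, then $\theta(y)-y$ is continuous and $\sigma$-invariant, hence constant, so the automorphism group of $(\mathbb{T},\sigma)$ is the uncountable abelian group $\mathbb{T}$. A proof must therefore use a property of $L$ that a rotation lacks. The property we use is that every cocycle equation can be solved on $L$ (Lemma~\ref{lem:lift}).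

\begin{theorem}\label{thm:center}
For every idempotent $q\in K(\beta\mathbb{N})$, the center of $G=q+\beta\mathbb{N}+q$ is $Z_q=\mathbb{Z}+q$.
\end{theorem}

The method gives more: apart from the central subgroup $Z_q$, a countable part of $G$ satisfies no relation with suitably chosen further elements. Recall that for groups $H_1,H_2$ with a common subgroup $Z$, the amalgamated free product $H_1*_ZH_2$ is the group generated by $H_1$ and $H_2$ with the universal property that two homomorphisms $H_1\to T$ and $H_2\to T$ that agree on $Z$ extend to a unique homomorphism $H_1*_ZH_2\to T$.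

\begin{theorem}\label{thm:amalgam}
Let $H$ be a countable subgroup of $G$ with $Z_q\subseteq H$. Then there is a free subgroup $F\le G$ of rank $2^{\mathfrak{c}}$ such that the subgroup generated by $H\cup F$ is, canonically, the amalgamated free product $H*_{Z_q}(Z_q\times F)$: the homomorphism $H*_{Z_q}(Z_q\times F)\to G$ that is the inclusion on $H$ and sends $(\zeta,w)\in Z_q\times F$ to $\zeta+w$ is injective.
\end{theorem}

The rank cannot be larger, since $|\beta\mathbb{N}|=2^{\mathfrak{c}}$.

\begin{corollary}\label{cor:main}
\begin{enumerate}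
\item[(1)] For every countable $C\subseteq G$ there is $g\in G$ that commutes with no element of $C\setminus Z_q$.
\item[(2)] The group $G/Z_q$ has trivial center.
\item[(3)] Every normal subgroup of $G$ that is not contained in $Z_q$ contains a free group of rank $2^{\mathfrak{c}}$. Hence $Z_q$ is the largest solvable normal subgroup of $G$, and the largest normal subgroup of $G$ that is amenable as a discrete group.
\end{enumerate}
\end{corollary}

Theorem~\ref{thm:center} also follows from Corollary~\ref{cor:main}(1). We prove it first and on its own, because its proof needs only the group $\mathbb{T}^2$ and already contains the method. Section~\ref{sec:example} shows this method in a case that can be computed by hand. Sections~\ref{sec:skew} and~\ref{sec:factor} provide the tools shared by both theorems, which are proved in Sections~\ref{sec:center} and~\ref{sec:amalgam}.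

\section{Limits along ultrafilters and the system $(L,\lambda)$}\label{sec:prelim}

\subsection*{Limits}
Every map $\varphi$ from $\mathbb{N}$ to a compact Hausdorff space $X$ has a unique continuous extension $\tilde\varphi:\beta\mathbb{N}\to X$. We write $p\text{-}\lim_n\varphi(n)=\tilde\varphi(p)$. By uniqueness of the extension, continuous maps commute with these limits; in particular, in $\mathbb{T}$ the limit of a sum is the sum of the limits. For $p,r\in\beta\mathbb{N}$,
\begin{equation}\label{eq:iterated}
(p+r)\text{-}\lim_n\varphi(n)=p\text{-}\lim_n\ r\text{-}\lim_m\varphi(n+m).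
\end{equation}
Indeed, $\tilde\varphi(p+r)=p\text{-}\lim_n\tilde\varphi(n+r)$ because $\rho_r$ is continuous, and $\tilde\varphi(n+r)=r\text{-}\lim_m\varphi(n+m)$ because $x\mapsto n+x$ is continuous. The same holds in $\beta\mathbb{Z}$. Every integer $n$ is central in $\beta\mathbb{Z}$, since the continuous maps $x\mapsto n+x$ and $x\mapsto x+n$ agree on the dense set $\mathbb{Z}$.

\subsection*{Systems}
A \emph{system} is a pair $(X,S)$, where $X$ is a nonempty compact Hausdorff space and $S$ is a homeomorphism of $X$. A set $C\subseteq X$ is \emph{invariant} if $SC\subseteq C$. A nonempty closed invariant set is \emph{minimal} if it properly contains no such set, and the system is minimal if $X$ itself is minimal. A \emph{factor map} from $(X,S)$ to $(Y,\sigma)$ is a continuous surjection $\pi$ with $\pi S=\sigma\pi$. We use the following facts.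
\begin{enumerate}
\item[(M1)] Every system contains a minimal set, by Zorn's lemma and compactness. Two minimal sets that meet are equal, since their intersection is closed and invariant.
\item[(M2)] If $(X,S)$ is minimal, then $\{S^nx:n\ge n_0\}$ is dense for all $x\in X$ and $n_0\in\mathbb{N}$, since its closure is invariant.
\item[(M3)] If $(X,S)$ is minimal and $u$ is a continuous map to a Hausdorff space with $u\circ S=u$, then $u$ is constant, since its level sets are closed and invariant.
\item[(M4)] A factor of a minimal system is minimal, since preimages of closed invariant sets are closed and invariant.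
\end{enumerate}
The semigroup $\beta\mathbb{N}$ acts on every system by $p\cdot x=p\text{-}\lim_nS^nx$. For fixed $x$ the map $p\mapsto p\cdot x$ is continuous, and $1\cdot x=Sx$. By \eqref{eq:iterated},
\[
(p+r)\cdot x=p\text{-}\lim_nS^n\bigl(r\text{-}\lim_mS^mx\bigr)=p\cdot(r\cdot x).
\]
If $\theta:X\to X'$ is continuous and $\theta S=S'\theta$, then $\theta(p\cdot x)=p\cdot\theta(x)$.

\subsection*{The left ideal as a system}
The hypothesis $q\in K(\beta\mathbb{N})$ enters through the next lemma. It makes $G$ a group, and it makes $L$ a minimal left ideal: $q$ lies in some minimal left ideal, which contains the left ideal $\beta\mathbb{N}+q$ and so equals it. The set $L=\rho_q(\beta\mathbb{N})$ is compact, and $G\subseteq L$. The inverse of $z$ in the group $G$ is written $z^{-1}$.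

\begin{lemma}\label{lem:L}
\begin{enumerate}
\item[(a)] For $p\in L$ we have $p+q=p$ and $q+p\in G$.
\item[(b)] The map $\lambda(p)=1+p$ is a minimal homeomorphism of $L$, and $\lambda^n(p)=n+p$ for $n\in\mathbb{Z}$. In the system $(L,\lambda)$ we have $p\cdot r=p+r$ for $p\in\beta\mathbb{N}$ and $r\in L$.
\item[(c)] For $z\in G$ the map $\rho_z|_L$ is a homeomorphism of $L$ that commutes with $\lambda$ and sends $q$ to $z$. Every continuous map $L\to L$ that commutes with $\lambda$ is of this form.
\item[(d)] The map $n\mapsto n+q$ is an injective homomorphism from $\mathbb{Z}$ into the center of $G$, and $p+(n+q)=n+p$ for $p\in L$ and $n\in\mathbb{Z}$.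
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $p=x+q$, then $p+q=x+q+q=p$ and $q+p=q+x+q\in G$.

(b) The map $\lambda$ is continuous, and it is injective because $-1+(1+p)=p$ in $\beta\mathbb{Z}$. Since $1$ is central, $1+L$ is a left ideal contained in $L$, so $1+L=L$. A continuous bijection of a compact Hausdorff space is a homeomorphism, and $\lambda^{-1}(p)=-1+p$. Let $C\subseteq L$ be closed and invariant, and let $r\in C$. Then $\mathbb{N}+r\subseteq C$, so $C$ contains $\overline{\mathbb{N}+r}=\rho_r(\beta\mathbb{N})=\beta\mathbb{N}+r$. This is a left ideal contained in $L$, hence equal to $L$, and $C=L$. Finally $p\cdot r=p\text{-}\lim_n(n+r)=p+r$ by continuity of $\rho_r$.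

(c) Since $z\in L$, the map $\rho_z$ sends $L$ into $L$. By (a), $(p+z)+z^{-1}=p+q=p=(p+z^{-1})+z$, so $\rho_{z^{-1}}|_L$ is the inverse. Associativity gives $\rho_z\lambda=\lambda\rho_z$, and $q+z=z$. If $\theta:L\to L$ is continuous and commutes with $\lambda$, then $\theta(p)=\theta(p\cdot q)=p\cdot\theta(q)=p+\theta(q)$ for $p\in L$. For $p=q$ this gives $\theta(q)=q+\theta(q)\in G$.

(d) No $n\in\mathbb{N}$ satisfies $n+n=n$, so $q\in\mathbb{N}^*$ and $n+q\in\beta\mathbb{N}$ for $n\in\mathbb{Z}$. As integers are central, $n+q=q+(n+q)+q\in G$, $(n+q)+(m+q)=(n+m)+q$, and $p+(n+q)=n+p+q=n+p$ for $p\in L$. For $x\in G$ we get $x+(n+q)=n+x=n+q+x=(n+q)+x$. Let $n\ne0$ and choose $k\in\mathbb{N}$ that does not divide $n$. The continuous extension $\gamma:\beta\mathbb{Z}\to\mathbb{Z}/k\mathbb{Z}$ of reduction modulo $k$ is a homomorphism by \eqref{eq:iterated}. So $\gamma(q)=0$ because $q$ is idempotent, while $\gamma(n+q)=\gamma(n)\neq0$. Hence $n+q\ne q$.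
\end{proof}

By (b), a continuous map $\Theta$ from $L$ to a system $(X,S)$ with $\Theta\lambda=S\Theta$ satisfies
\begin{equation}\label{eq:equivariant}
\Theta(p+r)=p\cdot\Theta(r)\qquad(p\in\beta\mathbb{N},\ r\in L).
\end{equation}

\section{A quadratic example}\label{sec:example}

To show that $z\in G$ is not central we need an element $g\in G$ and a function on $L$ that separates $g+z$ from $z+g$. The first functions that come to mind are
\[
A_\theta(p)=p\text{-}\lim_n n\theta\in\mathbb{T}\qquad(\theta\in\mathbb{T},\ p\in\beta\mathbb{N}).
\]
By \eqref{eq:iterated} each $A_\theta$ is a homomorphism. Hence $A_\theta(q)=0$ and $A_\theta(n+q)=n\theta$ for $n\in\mathbb{Z}$. A homomorphism to an abelian group cannot separate $g+z$ from $z+g$. A quadratic function can.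

\begin{example}\label{ex:quadratic}
Let $\alpha\in\mathbb{T}$ have infinite order, let $z\in G$, and put $\beta=A_\alpha(z)$. \emph{If $\beta\notin\mathbb{Z}\alpha$, then $z$ is not central in $G$.} Such $z$ exist: $A_\alpha(q+p+q)=A_\alpha(p)$, so $A_\alpha(G)=\overline{\mathbb{N}\alpha}=\mathbb{T}$.

Put $B(p)=p\text{-}\lim_n\binom n2\alpha$. Since $\binom{n+m}2=\binom n2+\binom m2+nm$, formula \eqref{eq:iterated} gives
\begin{equation}\label{eq:B}
B(p+r)=p\text{-}\lim_n\Bigl(\tbinom n2\alpha+B(r)+nA_\alpha(r)\Bigr)=B(p)+B(r)+A_{A_\alpha(r)}(p).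
\end{equation}
Suppose that $g\in G$ satisfies $A_\alpha(g)=0$ and $A_\beta(g)=\delta\neq0$. Then
\[
B(z+g)=B(z)+B(g),\qquad B(g+z)=B(g)+B(z)+\delta,
\]
so $z+g\ne g+z$.

It remains to find $g$. Let $\Delta\subseteq\mathbb{T}^2$ be the image of $\beta\mathbb{N}$ under $(A_\alpha,A_\beta)$. It is compact and closed under addition. It is a subgroup: for $v\in\Delta$ choose a convergent subsequence $n_kv$ with $n_{k+1}-n_k\ge2$; then $(n_{k+1}-n_k-1)v\in\Delta$ tends to $-v$. The first projection maps $\Delta$ onto $\mathbb{T}$. If it were injective on $\Delta$, then $\Delta$ would be the graph of a homomorphism $\mathbb{T}\to\mathbb{T}$, continuous because the graph is compact, hence of the form $t\mapsto kt$ with $k\in\mathbb{Z}$; and $(\alpha,\beta)\in\Delta$ would give $\beta=k\alpha$. So $\Delta$ contains a point $(0,\delta)$ with $\delta\ne0$, say the image of $p$, and $g=q+p+q$ is as required.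
\end{example}

We read the example in dynamical terms. The map $\pi=A_\alpha|_L$ is a factor map from $(L,\lambda)$ to the rotation $\sigma(y)=y+\alpha$ of $Y=\mathbb{T}$. Right translation by $z$ descends to $\tau(y)=y+\beta$, which is not a power of $\sigma$. By \eqref{eq:B}, with $f(y)=y$,
\[
B(1+p)-B(p)=f(\pi(p)),\qquad B(1+p+z)-B(p+z)=f(\tau\pi(p)).
\]
Thus the functions $B(p)$ and $B(p+z)$ have different increments along $\lambda$. The element $g$ is invisible in $Y$, that is, $\pi(p+g)=\pi(p)$, and it shifts the two functions by different constants: \eqref{eq:B} gives $B(p+g)=B(p)+B(g)$ and $B(p+g+z)=B(p+z)+B(g)+\delta$.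

The example gives no information about an element $z$ with $A_\alpha(z)\in\mathbb{Z}\alpha$ for all $\alpha$. For a general $z\notin Z_q$ each ingredient has to be replaced. The rotation becomes a factor built from $z$ (Section~\ref{sec:factor}). The explicit function $f(y)=y$ becomes a generic function (Section~\ref{sec:center}). The functions $B(p)$ and $B(p+z)$, and the element $g$, come from a skew product, which we now describe.

\section{Skew products}\label{sec:skew}

Let $(Y,\sigma)$ be a system, $P$ a compact Hausdorff group and $\Phi:Y\to P$ a continuous map, called the \emph{cocycle}. The \emph{skew product} is the homeomorphism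
\[
S(y,k)=(\sigma y,\Phi(y)k)
\]
of $X=Y\times P$. The cocycle acts on the left, so $S$ commutes with the rotations $R_c(y,k)=(y,kc)$, $c\in P$. The first lemma solves the cocycle equation on $L$ and realizes every rotation by an element of $G$.

\begin{lemma}\label{lem:lift}
Let $\pi:L\to Y$ be a factor map from $(L,\lambda)$ to $(Y,\sigma)$, and let $P$, $\Phi$, $S$ be as above.
\begin{enumerate}
\item[(a)] There is a continuous map $\eta:L\to P$ with $\eta(1+p)=\Phi(\pi(p))\,\eta(p)$ for all $p\in L$.
\item[(b)] Suppose that $S$ is minimal and let $\eta$ be as in \emph{(a)}. For every $c\in P$ there is $g\in G$ with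
\[
\pi(p+g)=\pi(p),\qquad\eta(p+g)=\eta(p)\,c\qquad(p\in L).
\]
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Take any $x\in X$ with first coordinate $\pi(q)$. The projection $X\to Y$ is a factor map, so for $p\in L$ the first coordinate of $p\cdot x$ is $p\cdot\pi(q)=\pi(p+q)=\pi(p)$, by \eqref{eq:equivariant}. Let $\eta(p)$ be the second coordinate. It is continuous in $p$, and $(1+p)\cdot x=S(p\cdot x)$ is the required identity.

(b) The map $\Theta=(\pi,\eta):L\to X$ is continuous and $\Theta\lambda=S\Theta$. So $\Theta(L)$ is compact and invariant, and $\Theta(L)=X$ by minimality. Choose $r\in L$ with $\Theta(r)=R_c\Theta(q)$ and put $g=q+r\in G$. For $p\in L$ we have $p+g=p+q+r=p+r$. By \eqref{eq:equivariant}, and because $R_c$ is continuous and commutes with $S$,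
\[
\Theta(p+g)=p\cdot\Theta(r)=p\cdot R_c\Theta(q)=R_c\bigl(p\cdot\Theta(q)\bigr)=R_c\Theta(p+q)=R_c\Theta(p).\qedhere
\]
\end{proof}

\begin{remark}\label{rem:overL}
One cannot take $Y=L$ and $\pi=\mathrm{id}$. If a skew product over $(L,\lambda)$ is minimal, then (b) gives $p+g=p$, so $\eta(p)=\eta(p)c$ for every $c$, and $P$ is trivial. The factor must forget enough of $L$ to leave room for the elements $g$.
\end{remark}

To apply part (b) we need a test for minimality. \emph{Representation} means a continuous homomorphism $\phi$ from $P$ to the unitary group of a finite-dimensional complex inner product space $V$. We recall two facts. By the Peter--Weyl theorem, the matrix coefficients $k\mapsto\langle\phi(k)v,v'\rangle$ of irreducible representations span a dense subspace of $C(P,\mathbb{C})$. If $M$ is a closed subgroup of $P$ with normalized Haar measure $\mu_M$, then $\int\phi\,d\mu_M$ is the orthogonal projection onto the vectors fixed by $\phi(M)$. In particular $\int\phi\,d\mu_P=0$ when $\phi$ is irreducible and nontrivial, since the fixed vectors form a proper invariant subspace.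

\begin{lemma}\label{lem:criterion}
Let $(Y,\sigma)$ be minimal. If the skew product $S$ is not minimal, then there are a nontrivial irreducible representation $\phi$ of $P$ on a space $V$ and a continuous map $w$ from $Y$ to the unit sphere of $V$ with
\begin{equation}\label{eq:w}
w(\sigma y)=\phi(\Phi(y))\,w(y)\qquad(y\in Y).
\end{equation}
\end{lemma}

\begin{proof}
Let $C\subseteq X$ be a minimal set. Its projection to $Y$ is closed and invariant, so it is all of $Y$. Each $R_kC$ is again minimal, since $R_k$ is a homeomorphism that commutes with $S$. Let $M=\{k\in P:R_kC=C\}$. This is a subgroup. It equals $\{k:R_kC\subseteq C\}$ by (M1), and this set is closed because $C$ is closed.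

Each fiber of $C$ is a coset of $M$. Indeed, let $(y,l)\in C$. Then $\{y\}\times lM\subseteq C$. Conversely, if $(y,l')\in C$ and $k=l^{-1}l'$, then $(y,l')=R_k(y,l)$ lies in $R_kC\cap C$, so $R_kC=C$ by (M1), and $l'\in lM$. If $M=P$, then $C=X$ and $S$ is minimal. So $M\ne P$.

By Urysohn's lemma there is a nonzero continuous $u\ge0$ on $P$ that vanishes on $M$. Then $\int u\,d\mu_M=0<\int u\,d\mu_P$, because Haar measure is positive on nonempty open sets. By the Peter--Weyl theorem, $\int\phi\,d\mu_M\neq\int\phi\,d\mu_P$ for some irreducible $\phi$. This $\phi$ is not trivial, since for the trivial representation both integrals are $1$. Hence $\int\phi\,d\mu_P=0$ and $\int\phi\,d\mu_M\ne0$, and there is a unit vector $v$ fixed by $\phi(M)$.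

For $(y,l)\in C$ put $w(y)=\phi(l)v$. This depends only on $y$, because $l$ is determined up to right multiplication by $M$. The graph of $w$ is the image of $C$ under $(y,l)\mapsto(y,\phi(l)v)$, so it is compact, and a map into a compact space with closed graph is continuous. Since $(\sigma y,\Phi(y)l)\in C$, we have $w(\sigma y)=\phi(\Phi(y)l)v=\phi(\Phi(y))w(y)$.
\end{proof}

For $P=\mathbb{T}^2$ the nontrivial irreducible representations are the characters $(s,t)\mapsto e^{2\pi i(as+bt)}$ with $(a,b)\in\mathbb{Z}^2\setminus\{0\}$. Writing $w=e^{2\pi iu}$, we obtain the following form of the lemma. Call $\psi\in C(Y,\mathbb{T})$ a \emph{coboundary} if $\psi=u\circ\sigma-u$ for some $u\in C(Y,\mathbb{T})$. \emph{If $af_1+bf_2$ is a coboundary for no $(a,b)\in\mathbb{Z}^2\setminus\{0\}$, then the skew product with cocycle $(f_1,f_2)$ is minimal on $Y\times\mathbb{T}^2$.}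

\section{A metrizable factor on which a countable subgroup acts freely}\label{sec:factor}

The factor has to be large enough to distinguish the elements of $G$ under study, and small enough to carry minimal skew products. Countably many continuous functions on $L$ achieve both: they separate countably many points, and they define a metrizable space, on which the category arguments below involve only countably many conditions. Minimality then spreads the separation from one point to all points.

\begin{lemma}\label{lem:factor}
Let $H$ be a countable subgroup of $G$ with $Z_q\subseteq H$. There are a compact metric space $(Y,d)$, a continuous surjection $\pi:L\to Y$ and homeomorphisms $\tau_h$ $(h\in H)$ of $Y$ with the following properties, in which $\sigma=\tau_{1+q}$.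
\begin{enumerate}
\item[(a)] $\pi(p+h)=\tau_h\pi(p)$ for $p\in L$ and $h\in H$; in particular $\tau_q=\mathrm{id}$.
\item[(b)] $\pi\lambda=\sigma\pi$, the system $(Y,\sigma)$ is minimal, and $\tau_h\sigma^n=\sigma^n\tau_h=\tau_{n+h}$ for $n\in\mathbb{Z}$ and $h\in H$.
\item[(c)] $\tau_hy\ne\tau_{h'}y$ for all $y\in Y$ and all $h\ne h'$ in $H$.
\item[(d)] If the elements of $T\subseteq H$ lie in pairwise different cosets of $Z_q$ and $y\in Y$, then the points $\tau_h\sigma^sy$ with $(h,s)\in T\times\mathbb{Z}$ are pairwise distinct.
\end{enumerate}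
\end{lemma}

\begin{proof}
Let $W$ be the set of ordered pairs of distinct elements of $H$. For $(h_1,h_2)\in W$ choose, by Urysohn's lemma, a continuous $u_{h_1,h_2}:L\to[0,1]$ with $u_{h_1,h_2}(h_1)\neq u_{h_1,h_2}(h_2)$. Define
\[
\pi:L\to[0,1]^{W\times H},\qquad\pi(p)_{(h_1,h_2),x}=u_{h_1,h_2}(p+x),
\]
and $Y=\pi(L)$. The map $\pi$ is continuous because right translations are continuous, and $Y$ is compact and metrizable because $W\times H$ is countable. For $h\in H$ let $\tau_h$ be the homeomorphism of the cube given by $(\tau_h\omega)_{(h_1,h_2),x}=\omega_{(h_1,h_2),h+x}$, which permutes the coordinates. Then $\tau_h\pi(p)=\pi(p+h)$, and $\tau_hY=\pi(L+h)=Y$ by Lemma~\ref{lem:L}(c). This proves (a).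

For $n\in\mathbb{Z}$ the element $n+h=(n+q)+h$ lies in $H$. We have $p+(1+q)=1+p$, so $\pi\lambda=\sigma\pi$, and $\sigma$ is minimal by (M4). The identities $p+(n+h)=\lambda^n(p)+h=\lambda^n(p+h)$ give, after applying $\pi$, the rest of (b).

Let $h\ne h'$. The set $\{y:\tau_hy=\tau_{h'}y\}$ is closed, and it is $\sigma$-invariant by (b), so it is empty or all of $Y$. It does not contain $\pi(q)$, because $\tau_h\pi(q)=\pi(h)$ and $\tau_{h'}\pi(q)=\pi(h')$ differ in the coordinate $((h,h'),q)$. This proves (c).

For (d), by (b) and (c) it suffices to show that $(h,s)\mapsto s+h$ is injective on $T\times\mathbb{Z}$. If $s+h=s'+h'$, then $h$ and $h'$ lie in the same coset of $Z_q$, so $h=h'$. Cancelling $h$ in $(s+q)+h=(s'+q)+h$ gives $s+q=s'+q$, and $s=s'$ by Lemma~\ref{lem:L}(d).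
\end{proof}

\section{The center of $G$}\label{sec:center}

By Lemma~\ref{lem:L}(d), $Z_q$ lies in the center. Fix $z\in G\setminus Z_q$; we shall find $g\in G$ with $g+z\ne z+g$. Apply Lemma~\ref{lem:factor} to the countable subgroup $H$ generated by $z$ and $Z_q$, and put $\tau=\tau_z$. By part (d) with $T=\{q,z\}$, for every $y\in Y$
\begin{equation}\label{eq:disjoint}
\sigma^sy\neq\tau\sigma^{s'}y\qquad(s,s'\in\mathbb{Z}).
\end{equation}

Following Section~\ref{sec:example}, we want a function $f$ on $Y$ such that the skew product with cocycle $(f,f\circ\tau)$ is minimal. No formula for $f$ is available on an unknown space $Y$, so we show that a generic $f$ works. A coboundary has a visible weakness: its sums along an orbit segment that returns close to its starting point are small. A perturbation that is uniformly small, but accumulates along a long segment, destroys this.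

\begin{lemma}\label{lem:baire}
There is $f\in C(Y,\mathbb{T})$ such that $af+b\,f\circ\tau$ is a coboundary for no $(a,b)\in\mathbb{Z}^2\setminus\{0\}$.
\end{lemma}

\begin{proof}
For $t\in\mathbb{R}$ or $t\in\mathbb{T}$ let $\|t\|$ be the distance from the class of $t$ to $0$ in $\mathbb{T}$. Fix $(a,b)\ne0$, and let $E$ be the set of $r$ in the Banach space $C(Y,\mathbb{R})$ such that $ar+b\,r\circ\tau$ modulo $1$ is a coboundary. We show that $E$ is meager. There are countably many pairs $(a,b)$, so the Baire category theorem then gives $r$ outside all these sets, and $f=r\bmod1$ is as required.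

For $r\in C(Y,\mathbb{R})$, $n\ge1$ and $y\in Y$ put
\[
\Sigma_nr(y)=\sum_{s=0}^{n-1}\bigl(a\,r(\sigma^sy)+b\,r(\tau\sigma^sy)\bigr),
\]
which is linear and continuous in $r$, and for $j\ge1$ let
\[
E_j=\bigl\{r:\ \|\Sigma_nr(y)\|\le\tfrac1{10}\text{ for all }n\ge1\text{ and }y\in Y\text{ with }d(\sigma^ny,y)<1/j\bigr\}.
\]
Each $E_j$ is an intersection of closed sets, hence closed. If $r\in E$, with $ar+b\,r\circ\tau\equiv u\circ\sigma-u$, then the sum telescopes to $\Sigma_nr(y)\equiv u(\sigma^ny)-u(y)\pmod 1$. By uniform continuity of $u$ there is $j$ with $\|u(y')-u(y)\|\le\frac1{10}$ whenever $d(y',y)<1/j$, and then $r\in E_j$. So $E\subseteq\bigcup_jE_j$, and it remains to show that each $E_j$ has empty interior.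

Suppose that $E_j$ contains the open ball of radius $\varepsilon$ about $r_0$. Let $a'=|a|$ if $a\ne0$ and $a'=|b|$ if $a=0$. Fix $y\in Y$. By (M2) there is $n>1/(2a'\varepsilon)$ with $d(\sigma^ny,y)<1/j$. Put $\kappa=1/(2a'n)<\varepsilon$. We define $v\in C(Y,\mathbb{R})$ with $0\le v\le\kappa$. If $a\ne0$, the finite sets $\{\sigma^sy:0\le s<n\}$ and $\{\tau\sigma^sy:0\le s<n\}$ are disjoint by \eqref{eq:disjoint}, and Urysohn's lemma gives $v$ equal to $\kappa$ on the first set and to $0$ on the second; then $\Sigma_nv(y)=a\kappa n=\pm\frac12$. If $a=0$, let $v$ be the constant $\kappa$; then $\Sigma_nv(y)=b\kappa n=\pm\frac12$. In both cases $r_0$ and $r_0+v$ lie in $E_j$, so $\|\Sigma_nv(y)\|\le\frac1{10}+\frac1{10}<\frac12$, a contradiction.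
\end{proof}

\begin{remark}
A constant perturbation $v=\kappa$ has $\Sigma_nv(y)=(a+b)\kappa n$, so constants settle every pair with $a+b\ne0$. The hypothesis $z\notin Z_q$, in the form \eqref{eq:disjoint}, is needed only when $a+b=0$, and there it cannot be dropped: if $\tau=\sigma^n$ with $n\ge1$, then $f\circ\tau-f=u\circ\sigma-u$ for $u=\sum_{s<n}f\circ\sigma^s$, whatever $f$ is. Metrizability of $Y$ provides the countable cover $(E_j)$; on $L$ itself every $f\in C(L,\mathbb{T})$ is a coboundary, by Lemma~\ref{lem:lift}(a) with $\pi=\mathrm{id}$.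
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:center}]
Let $f$ be as in Lemma~\ref{lem:baire}. By Lemma~\ref{lem:criterion}, in the form stated for $\mathbb{T}^2$, the skew product $S(y,s,t)=(\sigma y,\,s+f(y),\,t+f(\tau y))$ is minimal on $Y\times\mathbb{T}^2$. Let $\eta=(\eta_1,\eta_2)$ be as in Lemma~\ref{lem:lift}(a), so that for $p\in L$
\[
\eta_1(1+p)-\eta_1(p)=f(\pi(p)),\qquad\eta_2(1+p)-\eta_2(p)=f(\tau\pi(p)).
\]
The point of the cocycle $(f,f\circ\tau)$ is that $\eta_2$ is a translate of $\eta_1$. The first identity at the point $p+z\in L$ reads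
\[
\eta_1(1+p+z)-\eta_1(p+z)=f(\pi(p+z))=f(\tau\pi(p)).
\]
Hence $p\mapsto\eta_2(p)-\eta_1(p+z)$ is continuous and $\lambda$-invariant, and by (M3) there is $e\in\mathbb{T}$ with
\begin{equation}\label{eq:e}
\eta_1(p+z)=\eta_2(p)-e\qquad(p\in L).
\end{equation}
Choose $c_1\ne c_2$ in $\mathbb{T}$. Lemma~\ref{lem:lift}(b) gives $g\in G$ with $\eta_1(p+g)=\eta_1(p)+c_1$ and $\eta_2(p+g)=\eta_2(p)+c_2$ for all $p\in L$. Then $\eta_1(z+g)=\eta_1(z)+c_1$, whereas \eqref{eq:e}, used at $p=g=q+g$ and at $p=q$, gives
\[
\eta_1(g+z)=\eta_2(q+g)-e=\eta_2(q)+c_2-e=\eta_1(z)+c_2 .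
\]
So $g+z\ne z+g$, and $z$ is not central.
\end{proof}

\section{Free subgroups of rank $2^{\mathfrak{c}}$}\label{sec:amalgam}

From now on we write $xy$ for the product $x+y$ of two elements of $G$; the identity is $q$. For $p\in L$ and $x\in G$ we keep the notation $p+x$, so $(p+x)+y=p+xy$. Fix $H$ as in Theorem~\ref{thm:amalgam}. Let $I=H/Z_q$, a countable set, and choose coset representatives $z_i\in H$ $(i\in I)$, with $z_0=q$ for the trivial coset $0$. Let $Y,d,\pi,\sigma,\tau_h$ be as in Lemma~\ref{lem:factor}, and put $\tau_i=\tau_{z_i}$.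

A family $(g_s)_{s\in\mathcal{S}}$ in a group is \emph{free} if the homomorphism $s\mapsto g_s$ from the free group on $\mathcal{S}$ is injective, that is, if no nonempty reduced word in the symbols $s$ evaluates to the identity.

\subsection*{Reduction to conjugates}
The next lemma says which elements of $G$ we have to control.

\begin{lemma}\label{lem:algebra}
Let $(g_a)_{a\in A}$ be a family in $G$ and put $g_{a,i}=z_i^{-1}g_az_i$. Suppose that the family $(g_{a,i})_{(a,i)\in A\times I}$ is free and that the subgroup $E$ it generates satisfies $E\cap H=\{q\}$. Then the $g_a$ freely generate a subgroup $F$ of rank $|A|$, and the canonical homomorphism $H*_{Z_q}(Z_q\times F)\to G$ is injective.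
\end{lemma}

\begin{proof}
The elements $g_a=g_{a,0}$ form a subfamily of a free family, so they freely generate $F$. Let $Q=H*_{Z_q}(Z_q\times F)$. Since $Z_q$ is central in $G$, the map $(\zeta,w)\mapsto\zeta w$ is a homomorphism $Z_q\times F\to G$, and together with the inclusion of $H$ it defines $\Psi:Q\to G$. Write $\hat a\in Q$ for the element $(q,g_a)$. The group $Q$ is generated by $H$ and the $\hat a$, and $Z_q$ commutes with these generators, so it is central in $Q$.

Let $\mathcal{E}\le Q$ be generated by all $h^{-1}\hat ah$ with $h\in H$ and $a\in A$. It is normalized by $H$ and contains every $\hat a$, so it is normal in $Q$. Hence $\mathcal{E}H$ is a subgroup that contains all generators, and $Q=\mathcal{E}H$. Every $h\in H$ has the form $\zeta z_i$ with $\zeta\in Z_q$, and then $h^{-1}\hat ah=z_i^{-1}\hat az_i$. So the homomorphism from the free group on $A\times I$ to $\mathcal{E}$ given by $(a,i)\mapsto z_i^{-1}\hat az_i$ is surjective. Its composition with $\Psi$ sends $(a,i)$ to $g_{a,i}$ and is injective by hypothesis. Therefore $\Psi$ is injective on $\mathcal{E}$, and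 $\Psi(\mathcal{E})=E$. If $\Psi(\xi h)=q$ with $\xi\in\mathcal{E}$ and $h\in H$, then $\Psi(\xi)=h^{-1}\in E\cap H=\{q\}$. So $h=q$ and $\Psi(\xi)=q$, and then $\xi$ is trivial.
\end{proof}

The proof of Theorem~\ref{thm:center} already controls conjugates. There, by \eqref{eq:e}, $\eta_1(p+z^{-1}gz)=\eta_2(p+z^{-1})+c_2-e=\eta_1(p)+c_2$: the conjugates $g$ and $z^{-1}gz$ shift the one function $\eta_1$ by constants that we prescribe independently. Three changes are needed now. All conjugates $z_i^{-1}gz_i$ must be controlled at once, so the cocycle has a coordinate $f\circ\tau_i$ for each $i\in I$. The constants must witness freeness, so $\mathbb{T}$ is replaced by a compact group $\Gamma$ that contains free subgroups. Finally, the elements $g$ are told apart only by their constants, and a countable power of a compact metric group has at most $\mathfrak{c}$ elements, so we use $\mathfrak{c}$ functions $f$ at once.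

\subsection*{The group $\Gamma$}
Let $\Gamma=\mathrm{SU}(2)$, viewed as the sphere $S^3$ of unit quaternions, with the great-circle metric $d_\Gamma$. Left and right multiplications by unit quaternions are isometries of $\mathbb{R}^4$, so $d_\Gamma$ is bi-invariant. For $\varepsilon>0$ let $U=\{k:d_\Gamma(k,1)<\varepsilon\}$.
\begin{enumerate}
\item[($\Gamma$1)] $U$ is symmetric and invariant under conjugation, and each point of $U$ is joined to $1$ by an arc of a great circle inside $U$.
\item[($\Gamma$2)] $U^t=\Gamma$ for all large $t$. Indeed, $\bigcup_tU^t$ is an open subgroup, hence closed, hence all of the connected group $\Gamma$; and the open sets $U^t$ increase, so one of them is $\Gamma$ by compactness.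
\item[($\Gamma$3)] $\Gamma$ contains a countably infinite free family. The group $\mathrm{SO}(3)$ contains a free group of rank $2$ (Hausdorff; see \cite{Wagon}). Preimages $x,y$ of two free generators under the surjection $\mathrm{SU}(2)\to\mathrm{SO}(3)$ are free, since a relation between them would project to a relation. The family $(x^nyx^{-n})_{n\in\mathbb{N}}$ is free.
\end{enumerate}
The space $C(Y,\Gamma)$ with the uniform metric is complete and separable, since $Y$ is compact metrizable. It has no isolated points, since $kf\to f$ as $k\to1$. We give $C(Y,\Gamma)^m$ the maximum metric.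

\subsection*{Generic independence}
The next lemma is the noncommutative form of Lemma~\ref{lem:baire}. Sums along the orbit become ordered products, and the single target value $\frac12$ is replaced by finitely many group elements that have no almost fixed unit vector in common.

\begin{lemma}\label{lem:generic}
Let $m\ge1$, let $D\subseteq I$ be finite and nonempty, and let $\phi$ be a nontrivial irreducible representation of $P_0=\Gamma^{D\times\{1,\dots,m\}}$ on a space $V$. For $\mathbf{f}=(f_1,\dots,f_m)\in C(Y,\Gamma)^m$ put $\Phi_{\mathbf{f}}(y)=(f_l(\tau_iy))_{i\in D,\,l\le m}\in P_0$. Then the set $B_\phi$ of those $\mathbf{f}$ for which there is a continuous map $w$ from $Y$ to the unit sphere of $V$ with $w(\sigma y)=\phi(\Phi_{\mathbf{f}}(y))w(y)$ for all $y$ is meager in $C(Y,\Gamma)^m$.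
\end{lemma}

\begin{proof}
\emph{The targets.} For a unit vector $v$ we have $\int\operatorname{Re}\langle\phi(k)v,v\rangle\,d\mu_{P_0}(k)=0$, so some $k$ has $\operatorname{Re}\langle\phi(k)v,v\rangle\le0$ and thus $|\phi(k)v-v|^2\ge2$. The open sets $\{v:|\phi(k)v-v|>1\}$ therefore cover the unit sphere, and by compactness there are $k_1,\dots,k_N\in P_0$ such that
\begin{equation}\label{eq:targets}
\text{for every unit vector }v\text{ there is }a\le N\text{ with }|\phi(k_a)v-v|>1 .
\end{equation}

\emph{The cover.} Put $\Phi_{\mathbf{f}}^{(n)}(y)=\Phi_{\mathbf{f}}(\sigma^{n-1}y)\cdots\Phi_{\mathbf{f}}(\sigma y)\Phi_{\mathbf{f}}(y)$. For $j\ge1$ let $B_j$ be the set of $\mathbf{f}$ with the following property: for all $y\in Y$ and all $1\le n_1<\dots<n_N$ with $d(\sigma^{n_a}y,y)<1/j$ for every $a$, there is a unit vector $v$ with $|\phi(\Phi_{\mathbf{f}}^{(n_a)}(y))v-v|\le1$ for every $a$. The set $B_j$ is closed: if $\mathbf{f}^{\nu}\to\mathbf{f}$ with $\mathbf{f}^\nu\in B_j$, then for fixed $y,n_1,\dots,n_N$ the products converge, and a limit point of the corresponding vectors $v^\nu$ serves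 for $\mathbf{f}$. If $\mathbf{f}\in B_\phi$, then $w(\sigma^ny)=\phi(\Phi_{\mathbf{f}}^{(n)}(y))w(y)$ by induction. Choose $j$ with $|w(y')-w(y)|\le1$ whenever $d(y',y)<1/j$; then $v=w(y)$ shows that $\mathbf{f}\in B_j$. So $B_\phi\subseteq\bigcup_jB_j$.

\emph{The perturbation.} Suppose that $B_j$ contains the open ball of radius $\varepsilon$ about $\mathbf{f}$. Let $U$ be as above and $U^{t'}=\Gamma$ for $t'\ge t$. Fix $y\in Y$. By (M2) there are $0=n_0<n_1<\dots<n_N$ with $n_a-n_{a-1}\ge t$ and $d(\sigma^{n_a}y,y)<1/j$ for $a\ge1$. By Lemma~\ref{lem:factor}(d), the points $y_{i,s}=\tau_i\sigma^sy$ with $i\in D$ and $0\le s<n_N$ are pairwise distinct, so the values of a function at these points can be changed independently.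

For $\gamma_1,\dots,\gamma_n\in\Gamma$ and $u_1,\dots,u_n\in U$ we have
\[
u_n\gamma_n\,u_{n-1}\gamma_{n-1}\cdots u_1\gamma_1=u_n\,u'_{n-1}\cdots u'_1\ \gamma_n\cdots\gamma_1,
\]
where $u'_s$ is the conjugate of $u_s$ by $\gamma_n\cdots\gamma_{s+1}$. Conjugation permutes $U$, so these products fill $U^n\gamma_n\cdots\gamma_1$, which is $\Gamma$ when $n\ge t$. Put $k_0=1$. For each $a$, $i$, $l$ we can thus choose elements $u_{l,i,s}\in U$ for $n_{a-1}\le s<n_a$ such that the product of the $u_{l,i,s}f_l(y_{i,s})$, in decreasing order of $s$ from $n_a-1$ to $n_{a-1}$, is the $(i,l)$-coordinate of $k_ak_{a-1}^{-1}$.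

Choose continuous $\chi_{i,s}:Y\to[0,1]$ with pairwise disjoint supports and $\chi_{i,s}(y_{i,s})=1$, and by ($\Gamma$1) paths $\omega_{l,i,s}:[0,1]\to U$ from $1$ to $u_{l,i,s}$. Let $u_l(x)$ be the product of the elements $\omega_{l,i,s}(\chi_{i,s}(x))$ over all $(i,s)$, in a fixed order. This is continuous in $x\in Y$. At each $x$ at most one factor differs from $1$, so $u_l(x)\in U$ and $u_l(y_{i,s})=u_{l,i,s}$. Put $f'_l=u_lf_l$. By invariance of $d_\Gamma$ and compactness of $Y$, the distance from $f'_l$ to $f_l$ is $\max_xd_\Gamma(u_l(x),1)<\varepsilon$, so $\mathbf{f}'\in B_j$. The $(i,l)$-coordinate of $\Phi_{\mathbf{f}'}(\sigma^sy)$ is $u_{l,i,s}f_l(y_{i,s})$, and therefore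
\[
\Phi_{\mathbf{f}'}^{(n_a)}(y)=(k_ak_{a-1}^{-1})(k_{a-1}k_{a-2}^{-1})\cdots(k_1k_0^{-1})=k_a\qquad(1\le a\le N).
\]
Since $\mathbf{f}'\in B_j$, some unit vector $v$ has $|\phi(k_a)v-v|\le1$ for all $a$, contrary to \eqref{eq:targets}. So each $B_j$ is closed with empty interior.
\end{proof}

\subsection*{A minimal skew product with $\mathfrak{c}$ independent functions}
The Baire category theorem yields one good tuple for each $m$. We need a large set all of whose finite tuples are good, and this is what Mycielski's theorem provides \cite[Thm.~19.1]{Kechris}: \emph{if $\mathcal{X}$ is a nonempty Polish space without isolated points and $B^{(m)}\subseteq\mathcal{X}^m$ is meager for each $m\ge1$, then there is $J\subseteq\mathcal{X}$ with $|J|=\mathfrak{c}$ such that no tuple of $m$ pairwise distinct elements of $J$ lies in $B^{(m)}$, for any $m$.}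

\begin{lemma}\label{lem:J}
There is $J\subseteq C(Y,\Gamma)$ with $|J|=\mathfrak{c}$ such that, for $P=\Gamma^{I\times J}$ and $\Phi(y)_{i,f}=f(\tau_iy)$, the skew product $S(y,k)=(\sigma y,\Phi(y)k)$ is minimal on $Y\times P$.
\end{lemma}

\begin{proof}
For $m\ge1$ let $B^{(m)}$ be the union of the sets $B_\phi$ of Lemma~\ref{lem:generic} over all $D$ and $\phi$. The set $B_\phi$ depends only on the unitary equivalence class of $\phi$. There are countably many $D$, because $I$ is countable. The compact metrizable group $P_0$ has countably many classes of irreducible representations, because $L^2(P_0)$ is separable and the characters of inequivalent irreducible representations are orthonormal. So $B^{(m)}$ is meager. Let $J$ be given by Mycielski's theorem. The group $P$ is compact by Tychonoff's theorem, and $\Phi$ is continuous in each coordinate.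

Suppose that $S$ is not minimal, and let $\phi$ and $w$ be as in Lemma~\ref{lem:criterion}. We claim that $\phi$ depends on finitely many coordinates. The set $\mathcal{O}$ of unitary operators $u$ on $V$ with $\|u-1\|_{\mathrm{op}}<1$ contains no nontrivial subgroup: if $u\neq1$, it has an eigenvalue $e^{i\theta}$ with $0<|\theta|\le\pi$, some multiple $n|\theta|$ lies in $[\pi/3,\pi]$, and then $|e^{in\theta}-1|\ge1$. The open neighborhood $\phi^{-1}(\mathcal{O})$ of $1$ contains a subgroup $N=\{k:k_{i,f}=1\text{ for }(i,f)\in D\times J_0\}$ with $D\subseteq I$ and $J_0\subseteq J$ finite and nonempty. So $\phi(N)$ is trivial, and $\phi$ is the composition of the projection $P\to\Gamma^{D\times J_0}$ with a nontrivial irreducible representation $\bar\phi$. If $f_1,\dots,f_m$ are the distinct elements of $J_0$, then \eqref{eq:w} says that $(f_1,\dots,f_m)\in B_{\bar\phi}\subseteq B^{(m)}$, contrary to the choice of $J$.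
\end{proof}

\subsection*{Prescribing all conjugates}
Let $\eta=(\eta_{i,f})_{(i,f)\in I\times J}$ be as in Lemma~\ref{lem:lift}(a) for this skew product, and write $\eta_f=\eta_{0,f}$.

\begin{lemma}\label{lem:prescribe}
For every $c=(c_{i,f})\in P$ there is $g\in G$ such that for all $i\in I$, $f\in J$ and $p\in L$
\[
\eta_f(p+z_i^{-1}gz_i)=\eta_f(p)\,c_{i,f},\qquad\pi(p+z_i^{-1}gz_i)=\pi(p).
\]
\end{lemma}

\begin{proof}
We have $\eta_{i,f}(1+p)=f(\tau_i\pi(p))\,\eta_{i,f}(p)$. Since $\tau_0=\mathrm{id}$, the case $i=0$ at the point $p+z_i$ gives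
\[
\eta_f(1+p+z_i)=f(\pi(p+z_i))\,\eta_f(p+z_i)=f(\tau_i\pi(p))\,\eta_f(p+z_i).
\]
The left factors cancel in $\eta_{i,f}(p)^{-1}\eta_f(p+z_i)$, so this continuous function of $p$ is $\lambda$-invariant, and by (M3) there is $e_{i,f}\in\Gamma$ with
\begin{equation}\label{eq:eif}
\eta_f(p+z_i)=\eta_{i,f}(p)\,e_{i,f}\qquad(p\in L).
\end{equation}
Let $g$ be given by Lemma~\ref{lem:lift}(b) for the element $(e_{i,f}c_{i,f}e_{i,f}^{-1})$ of $P$. With $p'=p+z_i^{-1}\in L$, two applications of \eqref{eq:eif} give
\[
\eta_f(p+z_i^{-1}gz_i)=\eta_{i,f}(p'+g)\,e_{i,f}=\eta_{i,f}(p')\,e_{i,f}c_{i,f}=\eta_f(p'+z_i)\,c_{i,f}=\eta_f(p)\,c_{i,f},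
\]
and $\pi(p+z_i^{-1}gz_i)=\tau_i\pi(p'+g)=\tau_i\pi(p')=\pi(p'+z_i)=\pi(p)$.
\end{proof}

A word involves finitely many generators, and one coordinate $f$ that treats these generators as independent suffices to show that the word is nontrivial. The next lemma supplies such a coordinate for every finite subset of a set of size $2^{\mathfrak{c}}$.

\begin{lemma}\label{lem:family}
There are a set $A$ with $|A|=2^{\mathfrak{c}}$ and functions $\nu_a:J\to\mathbb{N}$ $(a\in A)$ such that for pairwise distinct $a_1,\dots,a_m\in A$ there is $f\in J$ with $\nu_{a_1}(f),\dots,\nu_{a_m}(f)$ pairwise distinct.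
\end{lemma}

\begin{proof}
Let $A$ be the power set of $\mathbb{R}$. The finite subsets of $\mathbb{R}$ form a set of cardinality $\mathfrak{c}$; fix a bijection $f\mapsto T_f$ from $J$ onto it, and for each $f$ an injection $\iota_f$ from the power set of $T_f$ to $\mathbb{N}$. Put $\nu_a(f)=\iota_f(a\cap T_f)$. Given distinct $a_1,\dots,a_m$, take $f$ such that $T_f$ contains a point of the symmetric difference of each pair. Then the sets $a_k\cap T_f$ are pairwise distinct.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:amalgam}]
By ($\Gamma$3) there is a free family $(\gamma_{i,n})_{(i,n)\in I\times\mathbb{N}}$ in $\Gamma$. For $a\in A$ let $g_a\in G$ be given by Lemma~\ref{lem:prescribe} for $c_{i,f}=\gamma_{i,\nu_a(f)}$, and let $g_{a,i}=z_i^{-1}g_az_i$. For $\epsilon=\pm1$ and all $p\in L$, $f\in J$,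
\begin{equation}\label{eq:gai}
\eta_f(p+g_{a,i}^{\epsilon})=\eta_f(p)\,\gamma_{i,\nu_a(f)}^{\epsilon},\qquad\pi(p+g_{a,i}^{\epsilon})=\pi(p);
\end{equation}
the case $\epsilon=-1$ follows from the case $\epsilon=1$ at the point $p+g_{a,i}^{-1}$. We check the hypotheses of Lemma~\ref{lem:algebra}.

Let $(a_1,i_1)^{\epsilon_1}\cdots(a_m,i_m)^{\epsilon_m}$ be a nonempty reduced word and $x=g_{a_1,i_1}^{\epsilon_1}\cdots g_{a_m,i_m}^{\epsilon_m}$. By \eqref{eq:gai} and induction,
\[
\eta_f(p+x)=\eta_f(p)\,\gamma_{i_1,\nu_{a_1}(f)}^{\epsilon_1}\cdots\gamma_{i_m,\nu_{a_m}(f)}^{\epsilon_m}.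
\]
Choose $f$ such that $a\mapsto\nu_a(f)$ is injective on $\{a_1,\dots,a_m\}$. Then $(a,i)\mapsto(i,\nu_a(f))$ is injective on the symbols that occur, so the word on the right is reduced, and its value is not $1$. Hence $\eta_f(p+x)\neq\eta_f(p)=\eta_f(p+q)$ and $x\ne q$. The family $(g_{a,i})$ is free.

Let $E$ be the subgroup it generates. By \eqref{eq:gai}, $\pi(p+x)=\pi(p)$ for $x\in E$. For $h\in H\setminus\{q\}$, Lemma~\ref{lem:factor}(a),(c) give $\pi(p+h)=\tau_h\pi(p)\ne\tau_q\pi(p)=\pi(p)$. So $E\cap H=\{q\}$. By Lemma~\ref{lem:algebra}, the $g_a$ freely generate a subgroup $F$ of rank $2^{\mathfrak{c}}$ and the canonical homomorphism is injective. Its image is the subgroup generated by $H\cup F$.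
\end{proof}

\section{Commuting elements and normal subgroups}\label{sec:cor}

Let $H$ and $F$ be as in Theorem~\ref{thm:amalgam}, let $Q$ be the subgroup generated by $H\cup F$, and write $x\mapsto\bar x$ for the quotient map $G\to G/Z_q$. A homomorphism from $H*_{Z_q}(Z_q\times F)$ that kills $Z_q$ is the same as a pair of homomorphisms from $\bar H=H/Z_q$ and from $F$. By the universal properties,
\begin{equation}\label{eq:quotient}
Q/Z_q=\bar H*F,
\end{equation}
a free product contained in $G/Z_q$, in which $F$ is identified with its image. We use the normal form theorem for free products: a product $u_1\cdots u_m$ with $m\ge1$, in which each $u_k$ is a nontrivial element of one of the factors and consecutive $u_k$ come from different factors, is not the identity.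

\begin{proof}[Proof of Corollary~\ref{cor:main}]
(1) Let $H$ be the countable subgroup generated by $C\cup Z_q$, and let $g$ be a nontrivial element of $F$. For $z\in C\setminus Z_q$ we have $\bar z\ne1$, so $\bar zg\bar z^{-1}g^{-1}\ne1$ in $\bar H*F$ by the normal form theorem. Thus $g$ and $z$ do not commute, even modulo $Z_q$.

(2) For $z\in G\setminus Z_q$, the proof of (1) with $C=\{z\}$ shows that $\bar z$ is not central in $G/Z_q$.

(3) Let $N$ be a normal subgroup of $G$ and $z\in N\setminus Z_q$. Let $H$ be generated by $z$ and $Z_q$, and let $\mathcal{A}$ be a free basis of $F$. Consider a product of conjugates in $\bar H*F$,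
\begin{equation}\label{eq:conj}
(a_1u_1a_1^{-1})\cdots(a_mu_ma_m^{-1})=a_1\,u_1\,(a_1^{-1}a_2)\,u_2\cdots(a_{m-1}^{-1}a_m)\,u_m\,a_m^{-1},
\end{equation}
with $m\ge1$, $a_k\in\mathcal{A}$, $a_k\ne a_{k+1}$ and $u_k\in\{\bar z,\bar z^{-1}\}$. All the factors on the right are nontrivial and they alternate between $F$ and $\bar H$, so the product is not $1$.

The conjugates $a\bar za^{-1}$ may have finite order, so we multiply them in pairs. Partition $\mathcal{A}$ into $2^{\mathfrak{c}}$ pairs $\{a_s,a'_s\}$, $s\in\mathcal{S}$, and put $x_s=(a_sza_s^{-1})(a'_sza_s'^{-1})\in N$. For $n>0$, $\bar x_s^{\,n}$ is a product of conjugates of $\bar z$ by $a_s,a'_s,a_s,a'_s,\dots$, and $\bar x_s^{\,-n}$ is a product of conjugates of $\bar z^{-1}$ by $a'_s,a_s,a'_s,a_s,\dots$. Different pairs are disjoint. Hence $\bar x_{s_1}^{\,n_1}\cdots\bar x_{s_r}^{\,n_r}$, with $r\ge1$, $s_k\ne s_{k+1}$ and $n_k\neq0$, has the form \eqref{eq:conj} and is not $1$. So $(\bar x_s)$ is free, and then $(x_s)$ is free, since a relation would project to a relation. Thus $N$ contains a free group of rank $2^{\mathfrak{c}}$.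

Subgroups of solvable groups are solvable, subgroups of amenable discrete groups are amenable, and a nonabelian free group is neither solvable nor amenable. So every solvable or amenable normal subgroup of $G$ lies in $Z_q$. Finally $Z_q\cong\mathbb{Z}$ is central, hence normal, and it is both solvable and amenable.
\end{proof}

\begin{remark}
Countability of $H$ was used to make $Y$ metrizable and to count the sets $D$. Some restriction on $H$ and $C$ is necessary. For $C=G$, an element $g$ as in Corollary~\ref{cor:main}(1) commutes with itself, so it lies in $Z_q$, and then it commutes with every element of the nonempty set $G\setminus Z_q$. For $H=G$ and a nontrivial $w\in F$, the elements $w\in H$ and $(q,w)\in Z_q\times F$ of the amalgamated free product have the same image in $G$, but they are different, since their images $\bar w\in\bar H$ and $w\in F$ in the free product $\bar H*F$ satisfy $\bar w^{-1}w\ne1$.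
\end{remark}

\begin{thebibliography}{9}

\bibitem{Kechris}
Kechris, \emph{Classical Descriptive Set Theory}.

\bibitem{TP}
Topology Proceedings \textbf{42} (2013), 107--119. Final version as submitted to the publisher: \texttt{http://nhindman.us/research/extendedcenterpost.pdf}.

\bibitem{Wagon}
Wagon, \emph{The Banach--Tarski Paradox}.

\end{thebibliography}
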